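
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Treating Interference as Noise:\\ Cycle Bounds and a Counterexample to a Converse}


\begin{abstract}
In the $K$-user Gaussian interference channel, power control combined with treating interference as noise (TIN) achieves the capacity region to within a constant gap whenever, at each user, the desired link is at least as strong as the strongest interference caused plus the strongest interference received, strengths being measured on a logarithmic scale. It was conjectured that, outside a null set of channels, this condition is also necessary. We show that the conjecture is true for $K=2$ and false for every $K\ge 3$: there is a set of channels of positive measure that violate the condition and on which TIN is constant-gap optimal. The reason is that the condition secures one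 outer bound for each cyclic ordering of a set of users, while some of these bounds may be implied by the others and then need no separate proof. We turn this into a general sufficient condition, prove general necessary conditions, and show by an interference alignment scheme that the necessary conditions are not sufficient.
\end{abstract}

\section{The question}\label{sec:question}

\subsection{The channel and the scheme}

Let $K\ge2$. In the $K$-user complex Gaussian interference channel, receiver $k$ observes
\[
Y_k=\sum_{i=1}^{K}\sqrt{P^{\alpha_{ki}}}\,e^{\jmath\theta_{ki}}X_i+Z_k,\qquad k=1,\dots,K .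
\]
Here $X_i$ is the input of transmitter $i$, subject to $\mathbb E|X_i|^2\le1$; the noise is $Z_k\sim\mathcal{CN}(0,1)$; $P>1$ is a nominal signal-to-noise ratio; $\alpha_{ki}\ge0$ is the strength of the link from transmitter $i$ to receiver $k$; and $\theta_{ki}\in[0,2\pi)$ is its phase. Transmitter $i$ has a message for receiver $i$ only. The parameter $(\alpha,\theta)$ ranges over
$\Omega_K=[0,\infty)^{K\times K}\times[0,2\pi)^{K\times K}$; for fixed $(\alpha,\theta)$ we have a family of channels indexed by $P$, with capacity regions $\mathcal C_P=\mathcal C_P(\alpha,\theta)$.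

Throughout, $\log=\log_2$, $L=\log P>0$, $h_{ki}=\sqrt{P^{\alpha_{ki}}}e^{\jmath\theta_{ki}}$ and $A\setminus i=A\setminus\{i\}$. Encoders map independent messages to codewords that satisfy the average power constraint, and the channel is known at all terminals. The region $\mathcal C_P$ is closed, it is convex (by time-sharing between codes), and with a rate tuple it contains every smaller nonnegative tuple.

In \emph{TIN} (treating interference as noise), transmitter $i$ uses a Gaussian codebook of power $p_i\in[0,1]$, with $p_i=0$ meaning that user $i$ is silent, and receiver $i$ decodes its own message as if all interference were Gaussian noise. The region $\mathcal R^{\rm TIN}_P=\mathcal R^{\rm TIN}_P(\alpha,\theta)$ is the union, over all $(p_1,\dots,p_K)\in[0,1]^K$, of the sets of rate tuples with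
\[
0\le R_i\le\log\Big(1+\frac{P^{\alpha_{ii}}p_i}{1+\sum_{j\ne i}P^{\alpha_{ij}}p_j}\Big),\qquad i=1,\dots,K .
\]
No time-sharing is allowed, so this region need not be convex.

\begin{definition}
TIN is \emph{constant-gap optimal} for $(\alpha,\theta)$ if there is a constant $c=c(K,\alpha,\theta)<\infty$, independent of $P$, such that for every $P>1$ and every $R\in\mathcal C_P$ there is $R'\in\mathcal R^{\rm TIN}_P$ with $R_i'\ge R_i-c$ for all $i$.
\end{definition}

It is known that if
\begin{equation}\label{eq:star}
\alpha_{ii}\ \ge\ \max_{j\ne i}\alpha_{ji}+\max_{k\ne i}\alpha_{ik}\qquad\text{for all }i, \tag{$*$}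
\end{equation}
then TIN achieves $\mathcal C_P$ to within $\log(3K)$ bits per user, for all $P$ and all phases. In words: the desired link of each user is at least as strong as the strongest interference that the user causes plus the strongest that it receives. The question is whether this is the end of the story.

\begin{conjecture}[\cite{slides}]
TIN is constant-gap optimal if and only if \eqref{eq:star} holds, except for a set of channel gains of measure zero. Precisely: for every $K\ge2$ there is a Lebesgue-null set $N_K\subset\Omega_K$ such that for every $(\alpha,\theta)\in\Omega_K\setminus N_K$ that violates \eqref{eq:star}, TIN is not constant-gap optimal.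
\end{conjecture}

\subsection{The logarithmic scale, and two users}

Write a power as $p_i=P^{r_i}$ with $r_i\in[-\infty,0]$ and $P^{-\infty}=0$. Then received powers are $P^{\alpha_{ij}+r_j}$, and up to constants only the largest interference term matters. Put
\begin{equation}\label{eq:a}
a_i(r)=\alpha_{ii}+r_i-\max\Big\{0,\max_{j\ne i}(\alpha_{ij}+r_j)\Big\},\qquad r\in[-\infty,0]^K ,
\end{equation}
and $x^+=\max\{x,0\}$. Note that $a_i(r)>0$ forces $r_i$ to be finite.

\begin{lemma}\label{lem:rates}
With powers $p_i=P^{r_i}$, the TIN rate of user $i$ lies between $L\,a_i(r)^+-\log K$ and $L\,a_i(r)^++1$.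
\end{lemma}

\begin{proof}
The denominator $1+\sum_{j\ne i}P^{\alpha_{ij}+r_j}$ has $K$ terms, so it lies between its largest term and $K$ times its largest term. Hence the ratio inside the logarithm lies between $P^{a_i(r)}/K$ and $P^{a_i(r)}$. Now use $(\log x)^+\le\log(1+x)\le1+(\log x)^+$ and $(La-\log K)^+\ge La^+-\log K$.
\end{proof}

For $K=2$ the whole picture is visible. If both users have $a_i(r)>0$, then
\[
a_1(r)+a_2(r)\le(\alpha_{11}+r_1-\alpha_{12}-r_2)+(\alpha_{22}+r_2-\alpha_{21}-r_1)=\alpha_{11}+\alpha_{22}-\alpha_{12}-\alpha_{21}:
\]
the powers cancel, and TIN pays for both cross links. If \eqref{eq:star} holds, the capacity region obeys the same bound up to a constant (Lemma~\ref{lem:outer} below). Suppose that \eqref{eq:star} fails, say $\alpha_{11}<\alpha_{12}+\alpha_{21}$, and that $\alpha_{11},\alpha_{22}>0$. Then the right side is smaller than $\alpha_{22}$ by a fixed amount, so as soon as user 1 gains anything on this scale, user 2 loses at least that fixed amount more. Time-sharing between the two single-user points, with a small fraction of time for user 1, beats this. So for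 two users \eqref{eq:star} is what one expects, and apart from the degenerate case of a desired link of strength $0$ it is the truth (Theorem~\ref{thm:two}).

For $K\ge3$, condition \eqref{eq:star} contains in addition the \emph{mixed} inequalities $\alpha_{ii}\ge\alpha_{ji}+\alpha_{ik}$ with $j\ne k$. Each of them is used in the proof of some outer bound, and it is natural to guess that each is needed. The point of this paper is that an outer bound that is implied by other outer bounds need not be proved separately, and then the inequalities that serve only to prove it are not needed.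

\section{Results}\label{sec:results}

\subsection{Cycles}

A \emph{cycle} $\sigma=(i_1,\dots,i_m)$ is a cyclically ordered list of $m$ distinct users, $2\le m\le K$. It has the \emph{edges} $i_l\to i_{l+1}$ (indices mod $m$). For $i\in\sigma$ let $i^+$ be its successor and $i^-$ its predecessor; we also write $\sigma$ for the set of its users. The edge $i\to i^+$ has weight $\alpha_{ii^+}$, the strength at which receiver $i$ hears transmitter $i^+$. Put
\[
e(\sigma)=\sum_{i\in\sigma}\alpha_{ii^+},\qquad w(\sigma)=\sum_{i\in\sigma}(\alpha_{ii}-\alpha_{ii^+})=\sum_{i\in\sigma}\alpha_{ii}-e(\sigma).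
\]
The two-user computation generalizes. If all users of $\sigma$ have $a_i(r)>0$, then their exponents are finite, $a_i(r)\le\alpha_{ii}+r_i-\alpha_{ii^+}-r_{i^+}$, and summing around the cycle gives $\sum_{i\in\sigma}a_i(r)\le w(\sigma)$. So TIN with all users active in this sense must obey \emph{every} cycle bound. The capacity region provably obeys those of the following kind.

\begin{definition}\label{def:good}
A cycle $\sigma$ is \emph{good} if for every $i\in\sigma$
\[
\alpha_{ii}\ \ge\ \alpha_{i^-i}+\max_{j\in\sigma\setminus i}\alpha_{ij}.
\]
\end{definition}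

The meaning is this. Suppose receiver $i$ is told the part of $X_i$ that receiver $i^-$ hears above its noise. What remains of user $i$'s signal arrives at receiver $i$ with power about $P^{\alpha_{ii}-\alpha_{i^-i}}$, and goodness says that this is at least as strong as all interference from inside $\sigma$. The exponents $\alpha_{ii}-\alpha_{i^-i}$ add up to $w(\sigma)$. Under \eqref{eq:star} every cycle is good. The mixed inequality $\alpha_{ii}\ge\alpha_{ji}+\alpha_{ik}$, however, is used only for cycles that contain the edge $j\to i$ and the user $k$.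

\subsection{The sufficient condition and the counterexample}

\begin{theorem}\label{thm:suff}
Suppose that for $x\in\mathbb R^K$ the inequalities
\begin{equation}\label{eq:poly}
x_i\ge 0,\qquad x_i\le\alpha_{ii}\ \text{ for all }i,\qquad \sum_{i\in\sigma}x_i\le w(\sigma)\ \text{ for all good cycles }\sigma
\end{equation}
imply $\sum_{i\in\sigma}x_i\le w(\sigma)$ for \emph{every} cycle $\sigma$. Then for all $\theta$ and all $P>1$, TIN achieves the capacity region to within $K\log(K+1)+\log K$ bits per user.
\end{theorem}

Under \eqref{eq:star} the hypothesis holds trivially, so Theorem~\ref{thm:suff} contains the qualitative form of the known result.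

\begin{theorem}\label{thm:counter}
Let $K\ge3$ and $\eta=\frac1{4K}$. Define $\alpha^*$ by
\[
(\alpha^*_{ij})_{i,j\le3}=\begin{pmatrix}9&3&5\\5&15&8\\3&1&15\end{pmatrix},\qquad \alpha^*_{kk}=9\ (k\ge4),\qquad\alpha^*_{ij}=0\ \text{ otherwise,}
\]
and let $U_K=\{\alpha\in[0,\infty)^{K\times K}:|\alpha_{ij}-\alpha^*_{ij}|<\eta\ \text{for all }i,j\}$. Every $(\alpha,\theta)\in U_K\times[0,2\pi)^{K\times K}$ violates \eqref{eq:star}, and TIN is constant-gap optimal there with gap $K\log(K+1)+\log K$. This set has positive Lebesgue measure, so the conjecture is false for every $K\ge3$.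
\end{theorem}

For three users there are only two $3$-cycles, and the hypothesis of Theorem~\ref{thm:suff} can be secured by comparing edge weights.

\begin{corollary}\label{cor:three}
Let $K=3$ and suppose $\alpha_{ii}\ge\alpha_{ij}+\alpha_{ji}$ for all $i\ne j$. Suppose that each $3$-cycle $\sigma\in\{(1,2,3),(1,3,2)\}$, with reversal $\bar\sigma$, is good or satisfies
\[
e(\sigma)\le\max\Big\{e(\bar\sigma),\ \max_{i\ne j}(\alpha_{ij}+\alpha_{ji})\Big\}.
\]
Then TIN is constant-gap optimal.
\end{corollary}

\subsection{What remains of the converse}

\begin{theorem}\label{thm:nec}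
Let all $\alpha_{ii}>0$, and let TIN be constant-gap optimal for $(\alpha,\theta)$. Then:
\begin{enumerate}
\item[\textup{(N1)}] $\alpha_{ii}\ge\alpha_{ij}+\alpha_{ji}$ for all $i\ne j$;
\item[\textup{(N2)}] $\alpha_{ii}\ge\alpha_{ik}+\alpha_{ji}-\alpha_{jk}$ for all distinct $i,j,k$ with $\alpha_{jj}>\alpha_{jk}+\alpha_{kj}$.
\end{enumerate}
\end{theorem}

Compared with the mixed inequality in \eqref{eq:star}, (N2) has the discount $\alpha_{jk}$. If $\alpha_{jj}<\alpha_{jk}+\alpha_{kj}$, then (N1) already fails, so the side condition in (N2) matters only where $\alpha_{jj}=\alpha_{jk}+\alpha_{kj}$. Consequently, outside the null set where some $\alpha_{ii}=0$ or some $\alpha_{jj}=\alpha_{jk}+\alpha_{kj}$, the conjectured converse does hold for every $\alpha$ that violates $\alpha_{ii}\ge\max\{\alpha_{ij}+\alpha_{ji},\,\alpha_{ik}+\alpha_{ji}-\alpha_{jk}\}$ for some distinct indices.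

\begin{theorem}\label{thm:two}
For $K=2$, TIN is constant-gap optimal if and only if \eqref{eq:star} holds or $\min(\alpha_{11},\alpha_{22})=0$. In particular the conjecture is true for $K=2$, with $N_2=\{\alpha_{11}\alpha_{22}=0\}$.
\end{theorem}

\begin{theorem}\label{thm:notsuff}
Let $K\ge3$ and let $\mathcal V$ be the set of $3\times3$ matrices within $0.01$, entrywise, of
\[
\begin{pmatrix}18&1&10\\10&30&4\\1&5&30\end{pmatrix}.
\]
For every $\alpha$ whose upper-left $3\times3$ block lies in $\mathcal V$, and for all $\theta$, TIN is not constant-gap optimal. If in addition $\alpha_{kk}\ge10$ for $k\ge4$ and all cross strengths outside this block are at most $0.01$, then all inequalities in \textup{(N1)} and \textup{(N2)} hold strictly.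
\end{theorem}

So (N1) and (N2) are not sufficient, even with strict inequalities. We do not obtain a full classification for $K\ge3$. Section~\ref{sec:example} works out the counterexample for $K=3$ by hand; Sections~\ref{sec:suff} and \ref{sec:counter} prove Theorems~\ref{thm:suff} and \ref{thm:counter} and Corollary~\ref{cor:three}; Section~\ref{sec:nec} proves Theorems~\ref{thm:nec} and \ref{thm:two}; Section~\ref{sec:align} proves Theorem~\ref{thm:notsuff}.

\section{One channel by hand}\label{sec:example}

Take $K=3$ and
\[
\alpha=\begin{pmatrix}9&3&5\\5&15&8\\3&1&15\end{pmatrix}.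
\]
For user 1, the strongest caused interference is $\alpha_{21}=5$ and the strongest received is $\alpha_{13}=5$. Their sum is $10>9=\alpha_{11}$, so \eqref{eq:star} fails. For users 2 and 3 the corresponding sums are $3+8=11$ and $8+3=11$, both less than $15$. So the only violation is the mixed inequality $\alpha_{11}\ge\alpha_{21}+\alpha_{13}$, which enters only the proof for cycles containing the edge $2\to1$ and user 3. There is one such cycle, $1\to3\to2\to1$.

Here are the five cycles.
\begin{itemize}
\item $(1,2)$: $e=3+5=8$, $w=24-8=16$. Good, since $8\le9$ and $8\le15$.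
\item $(1,3)$: $e=5+3=8$, $w=24-8=16$. Good, since $8\le9$ and $8\le15$.
\item $(2,3)$: $e=8+1=9$, $w=30-9=21$. Good, since $9\le15$.
\item $1\to2\to3\to1$: $e=3+8+3=14$, $w=39-14=25$. Good: at user 1, $\alpha_{31}+\max(3,5)=8\le9$; at user 2, $\alpha_{12}+\max(5,8)=11\le15$; at user 3, $\alpha_{23}+\max(3,1)=11\le15$.
\item $1\to3\to2\to1$: $e=5+1+5=11$, $w=39-11=28$. Not good: at user 1, $\alpha_{21}+\max(3,5)=10>9$.
\end{itemize}
We have no direct proof of the bound $x_1+x_2+x_3\le28$ from the last cycle. But the reverse cycle gives the stronger bound $x_1+x_2+x_3\le25$, and its proof does not use the violated inequality. (Even the average of the pair bounds gives $x_1+x_2+x_3\le\frac12(16+16+21)=26.5$.) So the capacity region obeys, up to constants, every cycle bound that TIN with all users active must obey.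

Conversely, on the logarithmic scale TIN reaches everything allowed by the cycle bounds and the bounds $0\le x_i\le\alpha_{ii}$. For instance $x=(5,11,9)$ lies on the face $x_1+x_2+x_3=25$ and satisfies all bounds. With power exponents $r=(-1,0,-4)$,
\begin{align*}
a_1(r)&=9-1-\max\{0,\,3+0,\,5-4\}=5,\\
a_2(r)&=15+0-\max\{0,\,5-1,\,8-4\}=11,\\
a_3(r)&=15-4-\max\{0,\,3-1,\,1+0\}=9 .
\end{align*}
The next section proves the outer bounds and shows that suitable powers always exist.

\section{The sufficient condition}\label{sec:suff}

\subsection{The outer bound of a good cycle}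

To bound a sum of rates one wants the interference entropies to cancel. In $I(X_i^n;Y_i^n)$ the entropy of the interference at receiver $i$ appears with a minus sign. If receiver $i^+$ is handed a noisy copy of the interference that $X_{i^+}$ causes at receiver $i$, the entropy of this copy appears there with a plus sign, and around a cycle everything telescopes. Goodness ensures that what is left is not too large.

\begin{lemma}\label{lem:outer}
If $\sigma$ is a good cycle with $m$ users and $R\in\mathcal C_P$, then $\sum_{i\in\sigma}R_i\le w(\sigma)L+m\log(m+1)$. Moreover, for every $R\in\mathcal C_P$ and every $i$, $R_i\le\log(1+P^{\alpha_{ii}})\le\alpha_{ii}L+1$.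
\end{lemma}

\begin{proof}
The single-user bound follows by giving receiver $i$ all other codewords, and $1+P^{\alpha_{ii}}\le2P^{\alpha_{ii}}$ since $P>1$, $\alpha_{ii}\ge0$.

For the cycle bound, since $\mathcal C_P$ is the closure of the set of achievable tuples, we may let $R$ be achieved by codes of block length $n$ with vanishing error probability. Give all receivers in $\sigma$ the codewords of the users outside $\sigma$. These are independent of the messages in $\sigma$ and can be subtracted, so for $i\in\sigma$ we may take $Y_i=\sum_{j\in\sigma}h_{ij}X_j+Z_i$. Let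
\[
S_i=h_{i^-i}X_i+N_i,\qquad i\in\sigma,
\]
where the $N_i\sim\mathcal{CN}(0,1)$ are i.i.d.\ in time, independent of each other and of everything else, and give $S_i^n$ to receiver $i$. By Fano's inequality, with $\epsilon_n\to0$,
\[
n(R_i-\epsilon_n)\le I(X_i^n;Y_i^n,S_i^n)=h(S_i^n)-h(N_i^n)+h(Y_i^n|S_i^n)-h(Y_i^n|X_i^n).
\]
Here $h(S_i^n|X_i^n)=h(N_i^n)$, and $S_i^n$ was dropped from the conditioning in the last term because, given $X_i^n$, it is a function of the independent noise $N_i^n$. Conditioning on all $X_j^n$ with $j\in\sigma$, $j\ne i,i^+$, does not increase entropy, so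
\[
h(Y_i^n|X_i^n)=h\Big(\sum_{j\in\sigma\setminus i}h_{ij}X_j^n+Z_i^n\Big)\ge h(h_{ii^+}X_{i^+}^n+Z_i^n)=h(S_{i^+}^n),
\]
because $(i^+)^-=i$, and $Z_i^n$ and $N_{i^+}^n$ have the same law and are independent of $X_{i^+}^n$. Summing over $i\in\sigma$, the terms $h(S_i^n)$ cancel. Since $h(N_i^n)=n\log(\pi e)$,
\begin{equation}\label{eq:telescoped}
\sum_{i\in\sigma}n(R_i-\epsilon_n)\le\sum_{i\in\sigma}h(Y_i^n|S_i^n)-mn\log(\pi e).
\end{equation}

It remains to bound $h(Y_i^n|S_i^n)$. Put $a=h_{ii}$, $b=h_{i^-i}$ and estimate $Y_i$ by $\beta S_i$ with $\beta=a\bar b/(1+|b|^2)$, so that $a-\beta b=a/(1+|b|^2)$. With $q_{j,t}=\mathrm{Var}(X_{j,t})$,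
\[
\mathrm{Var}(Y_{i,t}-\beta S_{i,t})=\frac{|a|^2}{(1+|b|^2)^2}\,q_{i,t}+\frac{|a|^2|b|^2}{(1+|b|^2)^2}+\sum_{j\in\sigma\setminus i}P^{\alpha_{ij}}q_{j,t}+1 .
\]
The power constraint gives $\frac1n\sum_tq_{j,t}\le1$. So the average over $t$ of this variance is at most
\[
\frac{|a|^2}{1+|b|^2}+\sum_{j\in\sigma\setminus i}P^{\alpha_{ij}}+1\ \le\ P^{\alpha_{ii}-\alpha_{i^-i}}+\sum_{j\in\sigma\setminus i}P^{\alpha_{ij}}+1\ \le\ (m+1)P^{\alpha_{ii}-\alpha_{i^-i}} .
\]
The last step is where goodness is used: $0\le\alpha_{ij}\le\alpha_{ii}-\alpha_{i^-i}$ for $j\in\sigma\setminus i$, so each of the $m+1$ terms is at most $P^{\alpha_{ii}-\alpha_{i^-i}}$. A complex random variable of variance $v$ has differential entropy at most $\log(\pi ev)$. Hence, by Jensen's inequality,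
\[
h(Y_i^n|S_i^n)\le\sum_th(Y_{i,t}-\beta S_{i,t})\le\sum_t\log\big(\pi e\,\mathrm{Var}(Y_{i,t}-\beta S_{i,t})\big)\le n\log\big(\pi e(m+1)P^{\alpha_{ii}-\alpha_{i^-i}}\big).
\]
Insert this in \eqref{eq:telescoped}, divide by $n$ and let $n\to\infty$. Since $\sum_{i\in\sigma}(\alpha_{ii}-\alpha_{i^-i})=w(\sigma)$, the claim follows.
\end{proof}

Goodness cannot be dropped from Lemma~\ref{lem:outer}: in the channels of Theorem~\ref{thm:notsuff}, the bound of the cycle $1\to3\to2\to1$ is false for large $P$ (Remark~\ref{rem:false}).

\subsection{Power control}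

Next we need powers that realize a given target. The conditions on $r$ only involve differences of exponents, and we recall the standard criterion for such systems. Given a directed graph with arc lengths $\ell(u,v)$, the system $r_v-r_u\le\ell(u,v)$ for all arcs $(u,v)$ is solvable if and only if the graph has no directed cycle of negative length. We use the ``if'' part for a graph in which all vertices can be reached from a vertex $0$. Its proof is short: without negative cycles, the distances $r_v=\mathrm{dist}(0,v)$ are finite, $r_0=0$, and $r_v\le r_u+\ell(u,v)$ is the triangle inequality. It is enough to check simple cycles, since every closed walk decomposes into them.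

\begin{proposition}\label{prop:power}
Let $d\in\mathbb R^K$ satisfy $d_i\le\alpha_{ii}$ for all $i$ and $\sum_{i\in\sigma}d_i\le w(\sigma)$ for every cycle $\sigma$. Then there is $r\in(-\infty,0]^K$ with $a_i(r)\ge d_i$ for all $i$.
\end{proposition}

\begin{proof}
With $r_0=0$, the requirements $r_i\le 0$ and $a_i(r)\ge d_i$ read
\[
r_j-r_i\le\alpha_{ii}-\alpha_{ij}-d_i\ \ (j\ne i),\qquad r_0-r_i\le\alpha_{ii}-d_i,\qquad r_i-r_0\le0 .
\]
This is a system of difference constraints on the vertices $0,1,\dots,K$, with arcs $i\to j$, $i\to0$ and $0\to i$ of the lengths on the right. Every vertex is reached from $0$ by an arc. There are three kinds of simple cycles.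
\begin{itemize}
\item A cycle $\sigma$ avoiding $0$ has length $\sum_{i\in\sigma}(\alpha_{ii}-\alpha_{ii^+}-d_i)=w(\sigma)-\sum_{i\in\sigma}d_i\ge0$.
\item The cycle $0\to i\to0$ has length $\alpha_{ii}-d_i\ge0$.
\item The cycle $0\to i_1\to\dots\to i_m\to0$ with $m\ge2$ has the length of the cycle $\sigma=(i_1,\dots,i_m)$, except that the edge weight $\alpha_{i_mi_1}$ is not subtracted. Its length is $w(\sigma)+\alpha_{i_mi_1}-\sum_{i\in\sigma}d_i\ge0$.
\end{itemize}
None is negative, so the system has a solution with $r_0=0$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:suff}}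

By Lemma~\ref{lem:outer}, the rates in $\mathcal C_P$, divided by $L$, satisfy \eqref{eq:poly} up to additive constants over $L$. We remove these by lowering all rates by the largest constant that occurs.

\begin{proof}[Proof of Theorem~\ref{thm:suff}]
Let $R\in\mathcal C_P$ and put
\[
\kappa=K\log(K+1),\qquad x_i=(R_i-\kappa)^+,\qquad d=x/L .
\]
We check that $d$ satisfies \eqref{eq:poly}. Since $\kappa\ge1$, the single-user bound in Lemma~\ref{lem:outer} gives $0\le x_i\le\alpha_{ii}L$. Let $\sigma$ be a good cycle with $m$ users and let $T=\{i\in\sigma:R_i>\kappa\}$. If $T=\emptyset$, then $\sum_{i\in\sigma}x_i=0\le w(\sigma)L$, because goodness makes each term $\alpha_{ii}-\alpha_{ii^+}$ of $w(\sigma)$ nonnegative. If $T\ne\emptyset$, then by Lemma~\ref{lem:outer}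
\[
\sum_{i\in\sigma}x_i=\sum_{i\in T}R_i-|T|\kappa\le\sum_{i\in\sigma}R_i-\kappa\le w(\sigma)L+m\log(m+1)-\kappa\le w(\sigma)L .
\]
So $d$ satisfies \eqref{eq:poly}, and the hypothesis of the theorem gives $\sum_{i\in\sigma}d_i\le w(\sigma)$ for \emph{all} cycles. Proposition~\ref{prop:power} yields $r$ with $a_i(r)\ge d_i$. By Lemma~\ref{lem:rates}, TIN with powers $P^{r_i}$ has (nonnegative) rates at least
\[
L\,a_i(r)^+-\log K\ge Ld_i-\log K=x_i-\log K\ge R_i-\kappa-\log K .\qedhere
\]
\end{proof}

\section{The counterexample}\label{sec:counter}

The argument of Section~\ref{sec:example} must now be carried out for perturbed strengths and, when $K>3$, for the many longer cycles. Only cycles that use the violated inequality $\alpha_{11}\ge\alpha_{21}+\alpha_{13}$ can fail to be good. We show that the bounds of all of them follow from the bound of the single good cycle $1\to2\to3\to1$ and the single-user bounds.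

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $\alpha\in U_K$ and note $\eta\le\frac1{12}$. The condition \eqref{eq:star} fails at user 1, because $\alpha_{11}<9+\eta<10-2\eta<\alpha_{21}+\alpha_{13}$.

Call a cycle \emph{exceptional} if it contains the edge $2\to1$ and the user $3$.

\emph{Every non-exceptional cycle is good.} Let $\sigma$ be non-exceptional, $i\in\sigma$ with predecessor $p=i^-$, and $j\in\sigma\setminus i$.
\begin{itemize}
\item $i=1$, $p=2$. Then $3\notin\sigma$, so $j\neq 3$ and $\alpha_{21}+\alpha_{1j}\le5+3+2\eta\le9-\eta\le\alpha_{11}$.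
\item $i=1$, $p\ne2$. Then $\alpha_{p1}+\alpha_{1j}\le(3+\eta)+(5+\eta)\le9-\eta\le\alpha_{11}$.
\item $i=2$. Then $\alpha_{p2}+\alpha_{2j}\le(3+\eta)+(8+\eta)\le15-\eta\le\alpha_{22}$.
\item $i=3$. Then $\alpha_{p3}+\alpha_{3j}\le(8+\eta)+(3+\eta)\le15-\eta\le\alpha_{33}$.
\item $i\ge4$. Then $\alpha_{pi}+\alpha_{ij}\le2\eta\le9-\eta\le\alpha_{ii}$.
\end{itemize}

\emph{The bounds of exceptional cycles follow from \eqref{eq:poly}.} Let $\sigma$ be exceptional; it contains 1, 2 and 3. We bound its edge weights.
\begin{itemize}
\item The edge out of 2 is $2\to1$, of weight at most $5+\eta$.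
\item The edge out of 1 does not go to 2, since $1\to2$ and $2\to1$ would close a 2-cycle without 3. So it goes to 3 or to a user $\ge4$, and its weight is at most $5+\eta$.
\item The edge out of 3 does not go to 1, whose predecessor is 2. So it goes to 2 or to a user $\ge4$, and its weight is at most $1+\eta$.
\item All other edges leave users $\ge4$ and have weight at most $\eta$.
\end{itemize}
Since $\sigma$ has at most $K$ edges,
\[
e(\sigma)\le11+K\eta=11.25\le14-3\eta\le\alpha_{12}+\alpha_{23}+\alpha_{31}.
\]
The cycle $1\to2\to3\to1$ does not contain the edge $2\to1$, so it is not exceptional, hence good. If $x$ satisfies \eqref{eq:poly}, then, using $x_i\le\alpha_{ii}$ for $i\ge4$,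
\[
\sum_{i\in\sigma}x_i\le\Big(\sum_{i\le3}\alpha_{ii}-\alpha_{12}-\alpha_{23}-\alpha_{31}\Big)+\sum_{i\in\sigma,\,i\ge4}\alpha_{ii}\le\sum_{i\in\sigma}\alpha_{ii}-e(\sigma)=w(\sigma).
\]

So the hypothesis of Theorem~\ref{thm:suff} holds, and TIN is constant-gap optimal with the stated gap, for all $\theta$. The set $U_K\times[0,2\pi)^{K\times K}$ is a product of nondegenerate intervals and has positive measure. It is therefore not contained in any null set.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:three}]
For a 2-cycle, Definition~\ref{def:good} is the assumption $\alpha_{ii}\ge\alpha_{ij}+\alpha_{ji}$ for its two users, so all 2-cycles are good. Let $\sigma$ be a 3-cycle that is not good, let $\Sigma=\alpha_{11}+\alpha_{22}+\alpha_{33}$, and let $x$ satisfy \eqref{eq:poly}. We use only the pair bounds $x_i+x_j\le\alpha_{ii}+\alpha_{jj}-\alpha_{ij}-\alpha_{ji}$ and the bounds $x_i\le\alpha_{ii}$. Every cross link is an edge of exactly one of $\sigma,\bar\sigma$, so half the sum of the three pair bounds is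
\[
x_1+x_2+x_3\le\Sigma-\tfrac12\big(e(\sigma)+e(\bar\sigma)\big),
\]
whose right side is at most $\Sigma-e(\sigma)=w(\sigma)$ if $e(\sigma)\le e(\bar\sigma)$. A pair bound plus the single-user bound for the third user gives $x_1+x_2+x_3\le\Sigma-\alpha_{ij}-\alpha_{ji}$, whose right side is at most $w(\sigma)$ if $e(\sigma)\le\alpha_{ij}+\alpha_{ji}$. By assumption one of these cases occurs, and Theorem~\ref{thm:suff} applies.
\end{proof}

\section{Necessary conditions}\label{sec:nec}

The capacity region is convex, while the TIN region, a union over powers, need not be. On the logarithmic scale the TIN region becomes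
\[
\mathcal D=\{d\in[0,\infty)^K:\ \text{there is }r\in[-\infty,0]^K\text{ with }d_i\le a_i(r)^+\text{ for all }i\}.
\]
We say that such an $r$ \emph{realizes} $d$; then $a_i(r)\ge d_i$ whenever $d_i>0$. For example, if $K=2$ and all four strengths are 1, then $a_1(r),a_2(r)>0$ would give $a_1(r)+a_2(r)\le0$, so $\mathcal D$ is the union of the two segments from the origin to $(1,0)$ and to $(0,1)$. The midpoint of $(1,0)$ and $(0,1)$ is reached by time-sharing but not by TIN. In general, constant-gap optimality forces $\mathcal D$ to be convex, and this is our only tool.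

\begin{lemma}\label{lem:convex}
If TIN is constant-gap optimal, then $\mathcal D$ is convex.
\end{lemma}

\begin{proof}
Let $d=\sum_s\lambda_sd^s$ be a convex combination of points of $\mathcal D$, where $d^s$ is realized by $r^s$. By Lemma~\ref{lem:rates}, TIN with exponents $r^s$ achieves the rates $((Ld^s_i-\log K)^+)_i$. Since $\mathcal C_P$ is convex and contains with a tuple all smaller ones, and since $x\mapsto x^+$ is convex, $((Ld_i-\log K)^+)_i\in\mathcal C_P$ for every $P$. By constant-gap optimality there are $c'<\infty$ and, for every $P$, powers $P^{r_i(P)}$ whose TIN rates are at least $Ld_i-c'$. Lemma~\ref{lem:rates} gives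
\[
a_i(r(P))^+\ge d_i-\frac{c'+1}{L}.
\]
The space $[-\infty,0]^K$ is compact, and $a_i(\cdot)^+$ is continuous on it, because the subtracted maximum in \eqref{eq:a} is finite and continuous. A limit point $r^*$ of $r(P)$ as $P\to\infty$ satisfies $a_i(r^*)^+\ge d_i$ for all $i$, so $d\in\mathcal D$.
\end{proof}

We now take a point of $\mathcal D$ where some users are tightly constrained and move from it a small step $t$ toward $\alpha_{ii}e_i$, where $e_i$ is the $i$th unit vector. Note that $\alpha_{ii}e_i\in\mathcal D$ (take $r_i=0$ and all other exponents $-\infty$). If $\mathcal D$ is convex, user $i$ must be able to come on while hardly disturbing the others, and this limits its power.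

\begin{proof}[Proof of \textup{(N1)}]
The points $\alpha_{ii}e_i$ and $\alpha_{jj}e_j$ lie in $\mathcal D$. For $t\in(0,1)$ let $r$ realize $t\alpha_{ii}e_i+(1-t)\alpha_{jj}e_j$, which lies in $\mathcal D$ by Lemma~\ref{lem:convex}. Since $\alpha_{ii},\alpha_{jj}>0$, we have $a_i(r)\ge t\alpha_{ii}>0$ and $a_j(r)\ge(1-t)\alpha_{jj}>0$; in particular $r_i$ and $r_j$ are finite. The second inequality and $r_j\le0$ give
\[
r_j\ge-t\alpha_{jj}\qquad\text{and}\qquad\alpha_{ji}+r_i\le\alpha_{jj}+r_j-(1-t)\alpha_{jj}\le t\alpha_{jj}:
\]
user $j$ has nearly full power, and user $i$ is received at receiver $j$ at most slightly above the noise level. Then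
\[
0<a_i(r)\le\alpha_{ii}+r_i-\alpha_{ij}-r_j\le\alpha_{ii}-\alpha_{ji}-\alpha_{ij}+2t\alpha_{jj}.
\]
Let $t\to0$.
\end{proof}

For (N2) we start from a point where user $k$ is at full rate and user $j$ is as strong as it can be without harming $k$. Receiver $j$ now hears $k$ at strength $\alpha_{jk}$, so user $i$ need not be at the noise level at receiver $j$: it may hide under that interference. This is the discount $\alpha_{jk}$.

\begin{proof}[Proof of \textup{(N2)}]
Let $\delta=\alpha_{jj}-\alpha_{jk}-\alpha_{kj}>0$. With $r_k=0$, $r_j=-\alpha_{kj}$ and all other exponents $-\infty$,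
\[
a_k(r)=\alpha_{kk}-\max\{0,\alpha_{kj}-\alpha_{kj}\}=\alpha_{kk},\qquad a_j(r)=\alpha_{jj}-\alpha_{kj}-\max\{0,\alpha_{jk}\}=\delta,
\]
so $q=\alpha_{kk}e_k+\delta e_j\in\mathcal D$. For $t\in(0,1)$ let $r$ now realize $(1-t)q+t\alpha_{ii}e_i$, which lies in $\mathcal D$ by Lemma~\ref{lem:convex}. The users $i,j,k$ have positive targets (for $j$ this is the side condition $\delta>0$), so their exponents are finite.
\begin{itemize}
\item From $a_k(r)\ge(1-t)\alpha_{kk}$: $r_k\ge-t\alpha_{kk}$, and $\alpha_{kj}+r_j\le\alpha_{kk}+r_k-(1-t)\alpha_{kk}\le t\alpha_{kk}$, that is, $r_j\le t\alpha_{kk}-\alpha_{kj}$.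
\item From $a_j(r)\ge(1-t)\delta$: $\alpha_{jj}+r_j-\alpha_{ji}-r_i\ge(1-t)\delta$. Hence
\[
r_i\le\alpha_{jj}-\alpha_{kj}-\alpha_{ji}-\delta+t(\alpha_{kk}+\delta)=\alpha_{jk}-\alpha_{ji}+t(\alpha_{kk}+\delta).
\]
\item From $a_i(r)>0$: $0<\alpha_{ii}+r_i-\alpha_{ik}-r_k\le\alpha_{ii}+\alpha_{jk}-\alpha_{ji}-\alpha_{ik}+t(2\alpha_{kk}+\delta)$.
\end{itemize}
Let $t\to0$. This completes the proof of Theorem~\ref{thm:nec}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
If \eqref{eq:star} holds, the only cycle $(1,2)$ is good and Theorem~\ref{thm:suff} applies. If $\alpha_{22}=0$, every $R\in\mathcal C_P$ has $R_2\le\log(1+P^0)=1$ and $R_1\le\log(1+P^{\alpha_{11}})$ by Lemma~\ref{lem:outer}, so TIN with $p=(1,0)$ has gap at most 1. The case $\alpha_{11}=0$ is the same with the users exchanged. If $\alpha_{11},\alpha_{22}>0$ and TIN is constant-gap optimal, then (N1) holds, and for $K=2$ this is exactly \eqref{eq:star}. Finally, $\{\alpha_{11}\alpha_{22}=0\}$ is a null set.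
\end{proof}

The case $\alpha_{22}=0<\alpha_{12}$ also shows that the assumption $\alpha_{ii}>0$ in Theorem~\ref{thm:nec} cannot be dropped.

\section{The necessary conditions are not sufficient}\label{sec:align}

We prove Theorem~\ref{thm:notsuff}. Let the upper-left block of $\alpha$ lie in $\mathcal V$. The critical cycle is $1\to3\to2\to1$, with edge weights near $10,5,10$. It is not good, since $\alpha_{21}+\alpha_{13}\approx20>18\approx\alpha_{11}$, and unlike in Section~\ref{sec:example} its reverse, with edge weights near $1,4,1$, does not help. We show that every TIN point obeys the bound of this cycle up to a constant, and that the capacity region does not.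

\subsection{The TIN sum rate}

By Lemma~\ref{lem:rates}, for every TIN point there is $r$ with $R_1+R_2+R_3\le3+L\sum_{i\in A}a_i(r)$, where $A=\{i\le3:a_i(r)>0\}$. The users $k\ge4$ can only reduce these $a_i(r)$. For $i\in A$ the exponent $r_i$ is finite.
\begin{itemize}
\item If $A=\{1,2,3\}$, summing around $1\to3\to2\to1$ gives
\[
a_1(r)+a_2(r)+a_3(r)\le\alpha_{11}+\alpha_{22}+\alpha_{33}-\alpha_{13}-\alpha_{32}-\alpha_{21}\le78-25+0.06=53.06 .
\]
\item If $A=\{i,j\}$, then $a_i(r)+a_j(r)\le\alpha_{ii}+\alpha_{jj}-\alpha_{ij}-\alpha_{ji}\le60-9+0.04=51.04$; the largest value occurs for the pair $\{2,3\}$.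
\item If $|A|\le1$, the sum is at most $30.01$.
\end{itemize}
Hence every TIN point has $R_1+R_2+R_3\le53.06\,L+3$.

\subsection{A layered scheme with alignment}

Users $k\ge4$ are silent. A \emph{layer} with parameters $(a,b)$, $0<a<b$, is a signal $uP^{-b/2}W$ with $|u|=1$ and $W$ uniform on $\{0,\dots,Q-1\}+\jmath\{0,\dots,Q-1\}$, where $Q=\lfloor P^{(b-a)/2}\rfloor$. Its modulus is at most $\sqrt2P^{-a/2}$. Since $\lfloor x\rfloor\ge x/2$ for $x\ge1$,
\[
H(W)=2\log Q\ge(b-a)L-2 .
\]
Received over a link of strength $\alpha$, the layer consists of points with spacing $P^{(\alpha-b)/2}$ and has modulus at most $\sqrt2P^{(\alpha-a)/2}$. We call $\alpha-b$ its \emph{floor} and $\alpha-a$ its \emph{top} at that receiver. On the logarithmic scale it occupies the interval between the two, and what lies below $0$ is below the noise.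

Each of the users $1,2,3$ sends $X_i=C_i+F_i$, a coarse layer $C_i$ with Gaussian-integer label $W_i$ and a fine layer $F_i$ with label $W_i'$, all six independent:
\begin{center}
\begin{tabular}{c|cc||c|cc}
coarse&$a$&$b$&fine&$a$&$b$\\\hline
$C_1$&$0.1$&$\alpha_{21}-2.1$&$F_1$&$10.1$&$11.9$\\
$C_2$&$0.1$&$19.9$&$F_2$&$28.1$&$29.9$\\
$C_3$&$0.1$&$\alpha_{23}-2.1$&$F_3$&$4.1$&$24.9$
\end{tabular}
\end{center}
Take $u=e^{-\jmath\theta_{21}}$ for $C_1$, $u=e^{-\jmath\theta_{23}}$ for $C_3$, and $u=1$ otherwise. For large $P$ we have $|X_i|\le2\sqrt2P^{-0.05}\le1$, so the power constraint holds.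

The idea can be read off from receiver 2 in Figure~\ref{fig:levels}. The fine layers $F_1$ and $F_3$ arrive there below the noise. The coarse layers $C_1$ and $C_3$ are heard, but their floors at receiver 2 are \emph{both equal} to $2.1$ and their phases are compensated, so they add on one lattice:
\begin{equation}\label{eq:align}
h_{21}C_1+h_{23}C_3=P^{1.05}(W_1+W_3)\in P^{1.05}\,\mathbb Z[\jmath].
\end{equation}
Receiver 2 decodes the sum $W_1+W_3$ without separating the two. So $C_3$ costs nothing at receiver 2, where $C_1$ already occupies the levels, and the room below $2.1$ is free for $F_2$. This equality of floors is the reason why the parameters of $C_1$ and $C_3$ depend on $\alpha$. At the other receivers no alignment is needed.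

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.36cm,y=0.55cm]
\draw[->] (0,-0.6)--(31,-0.6);
\foreach \v in {0,5,10,15,20,25,30} \draw (\v,-0.5)--(\v,-0.7) node[below]{\scriptsize \v};
\node[left] at (-0.3,5.5) {\small receiver 1};
\node[left] at (-0.3,2.5) {\small receiver 2};
\node[left] at (-0.3,0.5) {\small receiver 3};
\draw[fill=gray!35] (0,5) rectangle (5.9,6);
\node at (2.95,5.5) {\scriptsize $F_3$};
\draw (6.1,5) rectangle (7.9,6);
\node at (7,5.5) {\scriptsize $F_1$};
\draw (8.1,5) rectangle (9.9,6);
\node at (9,5.5) {\scriptsize $C_3$};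
\draw (10.1,5) rectangle (17.9,6);
\node at (14,5.5) {\scriptsize $C_1$};
\draw (0.1,2) rectangle (1.9,3);
\node at (1,2.5) {\scriptsize $F_2$};
\draw (2.1,2) rectangle (9.9,3);
\node at (6,2.5) {\scriptsize $C_1$};
\draw (2.1,3) rectangle (3.9,4);
\node at (3,3.5) {\scriptsize $C_3$};
\draw (10.1,2) rectangle (29.9,3);
\node at (20,2.5) {\scriptsize $C_2$};
\draw[fill=gray!35] (0,0) rectangle (4.9,1);
\node at (2.45,0.5) {\scriptsize $C_2$};
\draw (5.1,0) rectangle (25.9,1);
\node at (15.5,0.5) {\scriptsize $F_3$};
\draw (28.1,0) rectangle (29.9,1);
\node at (29,0.5) {\scriptsize $C_3$};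
\end{tikzpicture}
\caption{Received layers at the central matrix of $\mathcal V$. Each box runs from the floor to the top of a layer, as exponents of $P$ in received power; level 0 is the noise. White boxes are decoded from right to left. Gray boxes, cut off at level 0, show the strongest layer that is left undecoded; weaker undecoded layers are not drawn. At receiver 2 the layers $C_1$ and $C_3$ overlap but share a lattice, and only their sum is decoded.}
\label{fig:levels}
\end{figure}

\subsection{Decoding}

At receiver $k$, work on the event $|Z_k|\le P^{0.02}$, which has probability $1-e^{-P^{0.04}}\to1$; the noise then has ``top'' $0.04$. Each receiver decodes successively: it rounds to the nearest point of the (scaled and rotated) lattice of the current layer, and subtracts the result. Suppose the floor $f$ of the layer being decoded exceeds the top of every undecoded contribution, including noise, by at least $0.05$. There are at most five other layers and the noise, so the total disturbance is at most $(5\sqrt2+1)P^{(f-0.05)/2}$. For $P$ large this is less than half the spacing $P^{f/2}$, and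 the decision is correct. We verify this margin at each stage. The numbers are worst cases over $\mathcal V$. The first item for each receiver lists all nonnegative tops that are left; later items give what decides the margin.

\medskip\noindent\textbf{Receiver 1} ($\alpha_{11}\approx18$, $\alpha_{12}\approx1$, $\alpha_{13}\approx10$).
\begin{itemize}
\item $C_1$: floor $\alpha_{11}-\alpha_{21}+2.1\ge10.08$. Tops left: $C_3\le9.91$, $F_1\le7.91$, $F_3\le5.91$, $C_2\le0.91$, noise $0.04$.
\item $C_3$: floor $\alpha_{13}-\alpha_{23}+2.1\ge8.08$. Largest top left: $F_1\le7.91$.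
\item $F_1$: floor $\alpha_{11}-11.9\ge6.09$. Largest top left: $F_3\le5.91$.
\end{itemize}
\textbf{Receiver 2} ($\alpha_{21}\approx10$, $\alpha_{22}\approx30$, $\alpha_{23}\approx4$).
\begin{itemize}
\item $C_2$: floor $\alpha_{22}-19.9\ge10.09$. Tops left: $C_1\le9.91$, $C_3\le3.91$, $F_2\le1.91$, noise $0.04$; moreover $F_1,F_3\le-0.09$.
\item $W_1+W_3$: by \eqref{eq:align} the spacing is $P^{1.05}$, that is, the floor is $2.1$. Largest top left: $F_2\le1.91$.
\item $F_2$: floor $\alpha_{22}-29.9\ge0.09$. Tops left: $F_1,F_3\le-0.09$, noise $0.04$.
\end{itemize}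
\textbf{Receiver 3} ($\alpha_{31}\approx1$, $\alpha_{32}\approx5$, $\alpha_{33}\approx30$).
\begin{itemize}
\item $C_3$: floor $\alpha_{33}-\alpha_{23}+2.1\ge28.08$. Tops left: $F_3\le25.91$, $C_2\le4.91$, $C_1\le0.91$, noise $0.04$.
\item $F_3$: floor $\alpha_{33}-24.9\ge5.09$. Largest top left: $C_2\le4.91$.
\end{itemize}

\subsection{Conclusion of the proof}

So receiver $i\le3$ recovers $(W_i,W_i')$ with error probability at most $\varepsilon_P\to0$. Since $(W_i,W_i')$ is uniform, Fano's inequality gives
\[
I(W_i,W_i';Y_i)\ge(1-\varepsilon_P)H(W_i,W_i')-1 .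
\]
For fixed $P$, random coding over the inputs $(W_i,W_i')$ shows that the rates $R_i=I(W_i,W_i';Y_i)$ for $i\le3$, $R_k=0$ for $k\ge4$, lie in $\mathcal C_P$. The widths $b-a$ of the six layers sum to
\[
(\alpha_{21}-2.2)+1.8+19.8+1.8+(\alpha_{23}-2.2)+20.8\ \ge\ 53.78 ,
\]
so $R_1+R_2+R_3\ge53.78\,L-o(L)$ as $P\to\infty$. If TIN were constant-gap optimal with constant $c$, some TIN point would have $R_1'+R_2'+R_3'\ge53.78\,L-o(L)-3c$, contradicting the bound $53.06\,L+3$ for large $P$. Hence TIN is not constant-gap optimal.

It remains to check (N1) and (N2) under the additional assumptions. Both compare $\alpha_{ii}$ with the sum of one cross entry of row $i$ and one of column $i$, in (N2) reduced by the discount $\alpha_{jk}\ge0$. The discount is needed only for $i=1$, $j=2$, $k=3$.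
\begin{itemize}
\item $i=1$, all indices in $\{1,2,3\}$: $\alpha_{1j}+\alpha_{j1}\le11.02<17.99$; $\alpha_{13}+\alpha_{21}-\alpha_{23}\le16.03<17.99$; and $\alpha_{12}+\alpha_{31}-\alpha_{32}<0$.
\item $i=1$, some user $\ge4$ involved: one of the two entries is at most $0.01$ and the other at most $10.01$, so the sum is at most $10.02<17.99$.
\item $i=2,3$: the largest cross entries of row and column are near $10$ and $5$ for $i=2$, and near $5$ and $10$ for $i=3$, so the sum is at most $15.02<29.99$.
\item $i\ge4$: the sum is at most $0.02<10\le\alpha_{ii}$.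
\end{itemize}
So all inequalities hold strictly. By strictness in (N1), the side condition $\alpha_{jj}>\alpha_{jk}+\alpha_{kj}$ in (N2) also always holds. This proves Theorem~\ref{thm:notsuff}. \qed

\begin{remark}\label{rem:false}
The cycle $\sigma$ given by $1\to3\to2\to1$ has $w(\sigma)\le53.06$ for these channels, while sum rates of at least $53.78\,L-o(L)$ are achieved by its three users. So for large $P$ the conclusion of Lemma~\ref{lem:outer} fails for $\sigma$: the cycle bound of a cycle that is not good may be violated by the capacity region. In the counterexample of Theorem~\ref{thm:counter} the same cycle is not good either, but there its bound is implied by that of the reverse cycle.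
\end{remark}

\begin{thebibliography}{1}
\bibitem{slides} ``Collaborative Interference Management: When Are The `Conventional Schemes' Optimal?'', \texttt{http://www.ieee-ctw.org/2013/slides/Avestimehr.pdf}
\end{thebibliography}

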